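\title{Rigidity of maximal cycle decompositions of de Bruijn graphs}

\begin{abstract}
A decomposition of the de Bruijn graph of order $n$ over $m$ letters into vertex-disjoint cycles is maximal if it has the largest possible number of cycles; the necklaces form one such decomposition. We prove that every maximal decomposition is close to it: all but $m^{g_n+o(n)}$ vertices lie in cycles that are necklaces, where $g_n$ is the largest divisor of $n$ with $g_n\le n/3$, and the exponent is sharp up to $o(n)$. For two letters and even $n$, necklaces of even weight outnumber those of odd weight by about $2^{n/2}/n$. It follows that for all large even $n$ no quotient of the binary de Bruijn graph by a maximal decomposition has a Hamiltonian path, which disproves a conjecture that such a decomposition always exists. The proof passes to a limit of random vertices and gives no explicit threshold for $n$.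
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite alphabet with $m$ letters and let $n\ge1$. The \emph{de Bruijn graph} $dB_\Sigma(n)$ is the directed graph with vertex set $\Sigma^n$ and with an edge from $au$ to $ub$ for all $a,b\in\Sigma$ and $u\in\Sigma^{n-1}$; it has a loop at each word $a^n$. A walk in it is a window of length $n$ sliding along a longer word. A \emph{cycle decomposition} $\mathcal C$ is a partition of the vertex set into vertex-disjoint directed cycles, loops included, and $\mathcal C$ is \emph{maximal} if it has the largest possible number of cycles.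

Two words are \emph{conjugate} if they have the form $uv$ and $vu$; the conjugacy classes of $\Sigma^n$ are the \emph{necklaces} of length $n$, and $N_m(n)$ is their number. Since $au\to ua$ is an edge, each necklace is the vertex set of a cycle, and the necklaces form a decomposition. It is known that this decomposition is maximal: \emph{a maximal decomposition has exactly $N_m(n)$ cycles}. We take this as given; it is the only fact about maximality that we use.

The \emph{quotient} $dB_\Sigma(n)/\mathcal C$ has the cycles of $\mathcal C$ as vertices and an edge from $c$ to $c'\ne c$ whenever $dB_\Sigma(n)$ has an edge from a vertex of $c$ to a vertex of $c'$. A \emph{Hamiltonian path} is a directed path through every vertex of the quotient exactly once. It amounts to a walk in $dB_\Sigma(n)$ that enters each cycle of $\mathcal C$ in turn, follows it for a while, and leaves it for good. The following conjecture is posed in \cite{thesis}.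

\begin{quote}
\textbf{Conjecture.} \emph{For every $n$ and every alphabet $\Sigma$ there is a maximal cycle decomposition $\mathcal C$ of $dB_\Sigma(n)$ such that $dB_\Sigma(n)/\mathcal C$ has a Hamiltonian path.}
\end{quote}

Take $\Sigma=\{0,1\}$, and call the number of $1$'s in a word its \emph{weight}. For $n=2$ and $n=3$ the necklaces ordered by weight form a Hamiltonian path, through the edges $00\to01$, $01\to11$ and $000\to001$, $001\to011$, $011\to111$. For $n=4$ the necklace decomposition fails. An edge $au\to ub$ between different necklaces has $b\ne a$, so it changes the parity of the weight, and a path alternates between even and odd necklaces; but there are four even necklaces $0000,0011,0101,1111$ and only two odd ones $0001,0111$. The conjecture survives because there are other maximal decompositions. Write $(z)$ for the cycle whose vertices are the windows of length $n$ of the periodic word $zzz\cdots$. The cycles $(00011)$ and $(001)$ have $5+3$ vertices and cover the necklaces of $0001$ and $0011$, so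
\[
(0),\ (00011),\ (001),\ (01),\ (0111),\ (1)
\]
is a decomposition with $6=N_2(4)$ cycles. In this order it is a Hamiltonian path, by the edges $0000\to0001$, $1100\to1001$, $0010\to0101$, $0101\to1011$, $0111\to1111$. The same repair works for $n=6$ (Example~\ref{ex:six}), and it can be made at many places independently (Section~\ref{sec:lower}), so one may well guess that it always suffices.

Whether it does is a question of size. The parity excess is about $2^{n/2}/n$ for even $n$, and only cycles that are not necklaces can absorb it. Call a cycle of a decomposition \emph{pure} if its vertex set is a necklace. For $n\ge3$ let $g_n$ be the largest divisor of $n$ with $g_n\le n/3$.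

\begin{theorem}[Rigidity]\label{thm:rigid}
Fix $m=|\Sigma|\ge2$. Let $\omega(n)$ be the maximum, over all maximal decompositions of $dB_\Sigma(n)$, of the number of vertices that do not lie in pure cycles. Then
\[
2n\,m^{g_n-1}\le\omega(n)\quad(n\ge3),\qquad \omega(n)\le m^{g_n+o(n)}\quad(n\to\infty).
\]
\end{theorem}

Since $1/3<1/2$, the non-pure cycles are too few, and the conjecture is false.

\begin{theorem}\label{thm:paths}
Let $|\Sigma|=2$. There is $n_0$ such that for every even $n\ge n_0$ and every maximal decomposition $\mathcal C$ the quotient $dB_\Sigma(n)/\mathcal C$ has no Hamiltonian path. Moreover, for even $n$ and maximal $\mathcal C$, any family of vertex-disjoint directed paths covering all vertices of $dB_\Sigma(n)/\mathcal C$ has at least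
\[
\frac1n\sum_{d\mid n,\ d\ \mathrm{even}}\varphi(d)\,2^{n/d}-2^{(1/3+o(1))n}=(1-o(1))\,\frac{2^{n/2}}n
\]
members, where $\varphi$ is Euler's function.
\end{theorem}

The proof of the upper bound in Theorem~\ref{thm:rigid} uses compactness, so we obtain no explicit $n_0$. For two letters and odd $n$, exchanging $0$ and $1$ matches even necklaces with odd ones, so there is no parity excess; this case and the case $|\Sigma|\ge3$ are not settled here.

Section~\ref{sec:slips} attaches to each non-pure cycle its slip, the excess of its length over $n$, and turns maximality into an inequality for slips. Section~\ref{sec:lower} proves the lower bound in Theorem~\ref{thm:rigid}, which is not needed for Theorem~\ref{thm:paths} but shows where $g_n$ comes from. Section~\ref{sec:parity} derives Theorem~\ref{thm:paths} from the upper bound. The upper bound is outlined in Section~\ref{sec:idea} and proved in Sections~\ref{sec:renewal}--\ref{sec:limit}.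

\section{Switches and slips}\label{sec:slips}

We write words as $w=w_0\cdots w_{n-1}$ and let $\rho(au)=ua$ be the rotation; its orbits are the necklaces, and $\rho^n$ is the identity. A decomposition is the same as a permutation $\pi$ of $\Sigma^n$ with $\pi(au)\in\{ub:b\in\Sigma\}$: $\pi$ sends each vertex to its successor, and the cycles are the $\pi$-orbits.

Let $w$ lie in a cycle of length $\ell$, and let $x_t$ ($t\in\mathbb Z$) be the first letter of $\pi^t w$. We call $x$ the \emph{sequence} of $w$. It is $\ell$-periodic, and $\pi^tw=x_t\cdots x_{t+n-1}$; so a cycle is determined by $\ell$ and $x_0\cdots x_{\ell-1}$. The index $t$ is a \emph{switch} if $x_{t+n}\ne x_t$, that is, if $\pi$ and $\rho$ differ at $\pi^tw$.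

\begin{lemma}\label{lem:pure}
A cycle of length $\ell$ is pure if and only if it has no switch, and if and only if $\ell\mid n$.
\end{lemma}

\begin{proof}
If the cycle is pure, then $\pi(au)=ub$ is conjugate to $au$, so both words contain each letter equally often and $b=a$: there is no switch. If there is no switch, then $\pi=\rho$ on the cycle, so the cycle is a $\rho$-orbit; it is pure, and $\ell\mid n$. If $\ell\mid n$, then $x_{t+n}=x_t$ for all $t$.
\end{proof}

Let $\mathcal W$ be the set of vertices in non-pure cycles and $Z=|\mathcal W|$. The complement of $\mathcal W$ is a union of sets that are both $\pi$-orbits and $\rho$-orbits, so \emph{both $\pi$ and $\rho$ permute $\mathcal W$}. The \emph{slip} of a non-pure cycle $c$ of length $\ell_c$, and of each vertex $w$ of $c$, is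
\[
s(w)=s_c=\ell_c-n\ne0 .
\]
The cycle is \emph{long} if $s_c>0$ and \emph{short} if $s_c<0$; for a short cycle we write $\sigma_c=-s_c=n-\ell_c$.

\begin{lemma}[Balance]\label{lem:balance}
In a maximal decomposition the number $\beta$ of non-pure cycles equals the number of necklaces contained in $\mathcal W$, and
\begin{equation}\label{eq:balance}
\sum_{c\ \text{non-pure}}s_c\le0,\qquad\text{that is,}\qquad\sum_{c\ \text{long}}s_c\le\sum_{c\ \text{short}}\sigma_c .
\end{equation}
\end{lemma}

\begin{proof}
Both $\pi$ and $\rho$ have $N_m(n)$ orbits, and they have the same orbits outside $\mathcal W$; so they have the same number $\beta$ of orbits in $\mathcal W$. A necklace has at most $n$ words, so $\sum_c\ell_c=Z\le n\beta$, the sum being over the $\beta$ non-pure cycles.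
\end{proof}

The upper bound in Theorem~\ref{thm:rigid} uses maximality only through \eqref{eq:balance}. The following example shows that being nearly maximal is not enough.

\begin{example}\label{ex:sum}
Let $\Sigma=\{0,1\}$ and $\pi(au)=ub$, where $b$ is the weight of $au$ modulo $2$. This is a permutation, since $u$ and $b$ determine $a$. Here $x_t+\dots+x_{t+n}$ is even for all $t$, so $x_{t+n+1}=x_t$ and all cycle lengths divide $n+1$. By Lemma~\ref{lem:pure} only loops are pure, so $Z\ge2^n-2$. The number of cycles is at least $2^n/(n+1)$, while $N_2(n)=\frac1n\sum_{d\mid n}\varphi(d)2^{n/d}\le2^n/n+2^{n/2}$ by the orbit count \eqref{eq:burnside} below; the ratio tends to $1$. A vertex whose cycle is shorter than $n+1$ is determined by $\ell\le(n+1)/2$ and its first $\ell$ letters, so all but an exponentially small fraction of the vertices have slip $+1$.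
\end{example}

Because $\pi$ and $\rho$ act on the same set, we can combine them into bijections that rewrite a prescribed window. For $i\ge0$, $k\ge1$, $i+k\le n$ put
\[
\tau_{i,k}=\rho^{-(i+k)}\pi^k\rho^i .
\]
This is a bijection of $\mathcal W$ that changes only letters in positions $i,\dots,i+k-1$. Indeed, $\pi^k$ deletes the first $k$ letters of $\rho^iw=w_i\cdots w_{n-1}w_0\cdots w_{i-1}$ and appends some letters $b_1\cdots b_k$, and $\rho^{-(i+k)}$ moves the last $i+k$ letters to the front, which gives $w_0\cdots w_{i-1}b_1\cdots b_kw_{i+k}\cdots w_{n-1}$.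

\section{Exchanging successors: the lower bound}\label{sec:lower}

The vertices $0u$ and $1u$ have the same out-neighbors, so their successors can be exchanged in any decomposition. If two necklaces meet in this way at two places, $u$ and $v$, then two exchanges turn them into two new cycles.

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:rigid}]
Let $g$ be a divisor of $n$ with $q=n/g\ge3$, and let $0\ne1$ be letters. For $y=(y_1,\dots,y_{g-1})\in\Sigma^{g-1}$ let $W_y$ and $W'_y$ be the words that have the letter $y_{i\bmod g}$ at each position $i\not\equiv0\pmod g$ and whose letters at positions $0,g,\dots,(q-1)g$ spell $10^{q-1}$ and $110^{q-2}$, respectively. We call this word of length $q$ the \emph{pattern}.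

These $2m^{g-1}$ words lie in distinct necklaces of size $n$. In each of them the letters are constant along every residue class of positions modulo $g$ except the class of $0$. A rotation $\rho^k$ taking one of the words to another, or to itself, must preserve this class, so $g\mid k$. Such a rotation fixes $y$ and rotates the pattern by $k/g$ places. The two patterns have different numbers of $1$'s, and since $q\ge3$ neither is fixed by a nontrivial rotation. So the two words are equal and $n\mid k$.

Fix $y$ and write $W'_y=1u$ and $\rho^gW'_y=1v$; the second word has pattern $10^{q-2}1$. Then $0u$ and $0v$ have patterns $010^{q-2}$ and $0^{q-1}1$, so they are conjugates of $W_y$, and $0v=\rho^{2g}(0u)$. Let $\pi$ send $0u,1u,0v,1v$ to $u1,u0,v1,v0$ and agree with $\rho$ on the rest of the two necklaces. The orbits of $1u$ and $0u$ are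
\begin{gather*}
1u\to\rho(0u)\to\dots\to\rho^{2g}(0u)=0v\to\rho^{g+1}(1u)\to\dots\to\rho^n(1u)=1u,\\
0u\to\rho(1u)\to\dots\to\rho^g(1u)=1v\to\rho^{2g+1}(0u)\to\dots\to\rho^n(0u)=0u,
\end{gather*}
of lengths $2g+(n-g)=n+g$ and $g+(n-2g)=n-g$. They partition the $2n$ words of the two necklaces. As $n/2<n-g<n<n+g$, neither length divides $n$, and both cycles are non-pure by Lemma~\ref{lem:pure}. Making this change for every $y$, and keeping $\pi=\rho$ elsewhere, gives a decomposition with $N_m(n)$ cycles and $Z=2n\,m^{g-1}$. Take $g=g_n$.
\end{proof}

The new cycles have slips $\pm g$, so \eqref{eq:balance} holds with equality. For $n=4$, $g=1$ they are the cycles $(00011)$ and $(001)$ of the introduction. The divisor $g=n/2$ is not available, since a cycle of length $n-g=n/2$ is pure; the same fact produces the exponent $g_n$ in the upper bound (Lemma~\ref{lem:count}).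

\begin{example}\label{ex:six}
Let $\Sigma=\{0,1\}$, $n=6$, $g=1$. The necklaces of $000001$ and $000011$ are replaced by $(0000011)$ and $(00001)$, and
\begin{gather*}
(0),\ (0000011),\ (00001),\ (001),\ (001011),\ (011),\ (001101),\\
(001111),\ (000111),\ (000101),\ (01),\ (010111),\ (011111),\ (1)
\end{gather*}
is a Hamiltonian path. To see this, note that if $au\in c$ and $a'u\in c'\neq c$, then the successor $ub$ of $a'u$ lies in $c'$ and $au\to ub$ is an edge from $c$ to $c'$. Consecutive cycles in the list contain $0u$ and $1u$, one each, for $u=00000$, $00001$, $00100$, $10010$, $10110$, $01101$, $10011$, $00111$, $10001$, $01010$, $10101$, $10111$, $11111$ in this order. So ``sufficiently large'' cannot be omitted from Theorem~\ref{thm:paths}.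
\end{example}

\section{The parity obstruction}\label{sec:parity}

If $f$ is a function on $\Sigma^n$ that is constant on necklaces, then
\begin{equation}\label{eq:burnside}
\sum_{\text{necklaces }c}f(c)=\frac1n\sum_{k=0}^{n-1}\ \sum_{w:\ \rho^kw=w}f(w),
\end{equation}
because a word in a necklace of size $\ell$ is fixed by $n/\ell$ of the rotations $\rho^k$. A word fixed by $\rho^k$ is given by $g=\gcd(k,n)$ free letters, each repeated $d=n/g$ times, and each divisor $d$ of $n$ arises from $\varphi(d)$ values of $k$.

\begin{proof}[Proof of Theorem~\ref{thm:paths} from Theorem~\ref{thm:rigid}]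
Let $\Sigma=\{0,1\}$, let $n$ be even, and let $E_n,O_n$ be the numbers of necklaces of even and of odd weight. Apply \eqref{eq:burnside} to $f=(-1)^{\text{weight}}$. The inner sum is $(1+(-1)^d)^{n/d}$, so
\[
E_n-O_n=\frac1n\sum_{d\mid n,\ d\ \mathrm{even}}\varphi(d)\,2^{n/d}.
\]
The term $d=2$ is $2^{n/2}/n$, and the terms with $d\ge4$ add up to at most $2^{n/4}$, because $\sum_{d\mid n}\varphi(d)=n$. So $E_n-O_n=(1+o(1))2^{n/2}/n$.

Let $\mathcal C$ be maximal, with $\beta$ non-pure cycles, and suppose that $p$ disjoint paths cover the quotient. Deleting the non-pure cycles leaves at most $p+\beta$ path segments that consist of pure cycles. If $c\to c'$ are consecutive pure cycles with $au\in c$ and $ub\in c'$, then $ua\in c\ne c'$, so $b\ne a$ and the weights of $c$ and $c'$ have opposite parity. Hence each segment contains at most one more even than odd necklace. By Lemma~\ref{lem:balance} exactly $\beta$ necklaces are not cycles of $\mathcal C$, so among the pure cycles the even ones outnumber the odd ones by at least $E_n-O_n-\beta$. Thus $E_n-O_n-\beta\le p+\beta$, that is,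
\[
p\ge E_n-O_n-2\beta .
\]
By Theorem~\ref{thm:rigid}, $2\beta\le2Z\le2^{1+g_n+o(n)}\le2^{(1/3+o(1))n}$. This is the stated bound, and it exceeds $1$ for all large even $n$.
\end{proof}

\section{The upper bound: two views of a random vertex}\label{sec:idea}

The upper bound in Theorem~\ref{thm:rigid} says that for each $\varepsilon\in(0,\frac1{10})$ the inequality
\begin{equation}\label{eq:big}
Z\ge m^{\,g_n+\varepsilon n}
\end{equation}
fails for all large $n$ and all maximal decompositions. We assume that it holds for infinitely many $n$ and seek a contradiction.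

Let $v$ be uniformly distributed in $\mathcal W$, with slip $s$ and cycle length $\ell=n+s$. It has two bi-infinite extensions: its sequence $x$, which follows the $\pi$-orbit, and its $n$-periodic extension $y$ ($y_i=v_i$ for $0\le i<n$), which follows the $\rho$-orbit. Both are stationary, meaning that their laws are invariant under the shift, because $\pi$ and $\rho$ preserve the uniform law on $\mathcal W$. They are related by
\begin{equation}\label{eq:xy}
y_i=x_i\quad(0\le i<n),\qquad y_i=v_{n+i}=x_{n+i}=x_{n+i-\ell}=x_{i-s}\quad(-n\le i\le-1).
\end{equation}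
So $y$ is $x$ with the part to the left of the origin displaced by the slip. Let $n\to\infty$, and suppose for the moment that $s$ has a limit law $(\lambda_j)$ and is independent of $x$ in the limit. Two stationary sequences that agree to the right of the origin have the same law. For a letter $a$ let $\Gamma(k)$ be the covariance of the indicators of $x_0=a$ and $x_k=a$. Computing the covariance at the positions $-1$ and $k-1$ of $y$ in two ways gives
\[
\Gamma(k)=\sum_j\lambda_j\,\Gamma(k+j)\qquad(k\ge1).
\]

The smallest case is that of slips $\pm1$, with $\lambda_1=p$ and $\lambda_{-1}=1-p$. By \eqref{eq:balance} there are then at least as many short cycles as long ones, so $p\le\frac12$ in the limit. With $D(k)=\Gamma(k+1)-\Gamma(k)$ the equation reads $pD(k)=(1-p)D(k-1)$ for $k\ge1$. If $p=0$, then $D(0)=0$. If $0<p\le\frac12$, all $D(k)$ have the sign of $D(0)$ and $|D(k)|\ge|D(0)|$, and since $\Gamma$ is bounded, again $D(0)=0$. So $\Gamma(1)=\Gamma(0)$, the difference of the indicators of $x_0=a$ and $x_1=a$ has mean zero and variance $2\Gamma(0)-2\Gamma(1)=0$, and $x$ is constant. A constant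 sequence carries no entropy, whereas a uniform element of a set of size $m^{\varepsilon n}$ carries at least $\varepsilon$ per letter. For $p>\frac12$ the argument breaks down, as it must: $\Gamma(k)=\frac14\bigl(\frac{1-p}p\bigr)^{|k|}$ solves the equation and is the covariance of the stationary binary Markov chain that changes letter with probability $\frac12\bigl(1-\frac{1-p}p\bigr)$. The case $p=1$, independent fair bits, is the limit of Example~\ref{ex:sum}.

Four points have to be dealt with.
\begin{enumerate}
\item[(1)] For a general law $\lambda$ of mean at most $0$ the equation should force $x$ to be periodic. This is Lemma~\ref{lem:renewal}, which needs a moment of order $3/2$ on the negative side.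
\item[(2)] The inequality \eqref{eq:balance} may be lost in the limit: a fraction $1/T$ of the vertices with slip $-T$, where $T\to\infty$, would balance slip $+1$ on all others and be invisible. Worse, the slip need not have a limit law; in Section~\ref{sec:lower} it is $\pm g_n$. Sections~\ref{sec:count} and~\ref{sec:tail} show that under \eqref{eq:big} large negative slips are rare. This is where the term $g_n$ in \eqref{eq:big} is used.
\item[(3)] The slip need not be independent of $x$. It becomes so after conditioning on the empirical measure of $x$.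
\item[(4)] After conditioning, the sign of the mean slip is known only on average, and the negative part could sit where $x$ looks periodic. A reweighting inside each cycle removes these places. Points (3) and (4) are treated in Section~\ref{sec:limit}.
\end{enumerate}

\section{A renewal lemma}\label{sec:renewal}

For real $s$ let $s^+=\max(s,0)$ and $s^-=\max(-s,0)$. For a shift-invariant probability measure $Q$ on $\Sigma^{\mathbb Z}$ and a letter $a$, let $\Gamma_a(k)=Q(z_0=a,z_k=a)-Q(z_0=a)^2$ for $k\in\mathbb Z$.

\begin{lemma}\label{lem:renewal}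
Let $\lambda$ be a probability on $\mathbb Z\setminus\{0\}$ with $\sum_j(j^-)^{3/2}\lambda_j<\infty$, $\sum_jj^+\lambda_j<\infty$ and $\sum_jj\lambda_j\le0$. There is $q\ge1$, depending only on $\lambda$, with the following property. If $Q$ is a shift-invariant probability measure on $\Sigma^{\mathbb Z}$ such that for every letter $a$
\begin{equation}\label{eq:harm}
\Gamma_a(k)=\sum_j\lambda_j\,\Gamma_a(k+j)\qquad(k\ge1),
\end{equation}
then $Q$-almost surely $z_{t+q}=z_t$ for all $t$.
\end{lemma}

\begin{proof}
Fix $a$ and write $\Gamma=\Gamma_a$. Fourier analysis does not apply to \eqref{eq:harm} directly, because the equation holds only for $k\ge1$ and looks in both directions. We first replace it by an equation that looks only backward; such an equation can be combined with its complex conjugate.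

\emph{Step 1: a one-sided equation.} Let $(X_j)_{j\ge0}$ be the random walk with $X_0=0$ and step law $\lambda$, and let $\tau=\min\{j:X_j<0\}$. Then $\tau<\infty$ almost surely. For negative mean this is the strong law of large numbers. For mean zero we use the Chung--Fuchs theorem: a random walk on $\mathbb Z$ with integrable steps of mean zero returns to $0$ infinitely often almost surely. As $\lambda_0=0$, a law of mean zero charges the negative integers, so after each return the next step is negative with a fixed positive probability. Let $I=-X_\tau\ge1$ and $\kappa_i=\Pr(I=i)$. For $k\ge1$ and $j<\tau$ we have $k+X_j\ge1$, so by \eqref{eq:harm} the process $\Gamma(k+X_{j\wedge\tau})$ is a martingale. It is bounded and converges to $\Gamma(k-I)$, hence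
\begin{equation}\label{eq:onesided}
\Gamma(k)=\sum_{i\ge1}\kappa_i\,\Gamma(k-i)\qquad(k\ge1).
\end{equation}

\emph{Step 2: $E\,I^{1/2}<\infty$.} Decompose according to $\tau-1$ and $X_{\tau-1}$. For integers $\xi\ge0$,
\[
\Pr(I>\xi)=\sum_{z\ge0}U(z)\,\lambda\bigl((-\infty,-\xi-z)\bigr),\qquad U(z)=\sum_{j\ge0}\Pr(X_1,\dots,X_j\ge0,\ X_j=z).
\]
Reversing the order of the first $j$ steps replaces $X_i$ by $X_j-X_{j-i}$ and preserves the law, so $U(z)$ is the expected number of $j$ with $X_j=z=\max_{i\le j}X_i$. After each such time the next step is positive with probability $p_+=\lambda((0,\infty))$, and then no such time follows. So $U\le1/p_+$ if $p_+>0$. If $p_+=0$, the walk strictly decreases and $U\le1$. In both cases $U\le C_\lambda<\infty$, and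
\[
\Pr(I>\xi)\le C_\lambda\sum_j\lambda_j\,\#\{z\ge0:j^->\xi+z\}\le C_\lambda\sum_j\lambda_j\,j^-\mathbf 1[j^->\xi].
\]
Since $\sum_{0\le\xi<j^-}(\sqrt{\xi+1}-\sqrt\xi)=(j^-)^{1/2}$, we get
\[
E\,I^{1/2}=\sum_{\xi\ge0}\bigl(\sqrt{\xi+1}-\sqrt\xi\bigr)\Pr(I>\xi)\le C_\lambda\sum_j\lambda_j(j^-)^{3/2}<\infty .
\]

\emph{Step 3: the spectrum.} By Herglotz's theorem the autocovariance of a stationary sequence has the form $\Gamma(k)=\int e^{ik\phi}\,d\nu(\phi)$ with a finite positive measure $\nu$ on $(-\pi,\pi]$. Let $A(\phi)=1-\sum_j\kappa_je^{-ij\phi}$. Equation \eqref{eq:onesided} says that $\int e^{ik\phi}A\,d\nu=0$ for $k\ge1$. Since $\bar A=1-\sum_j\kappa_je^{ij\phi}$ contains no negative frequencies,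
\[
\int e^{ik\phi}|A|^2\,d\nu=\int e^{ik\phi}A\,d\nu-\sum_j\kappa_j\int e^{i(k+j)\phi}A\,d\nu=0\qquad(k\ge1).
\]
Conjugation gives the same for $k\le-1$. A finite measure on the circle is determined by its Fourier coefficients, so $|A|^2\,d\nu=D\,d\phi$ with a constant $D\ge0$. An average of unimodular numbers equals $1$ only if all of them do, so $A(\phi)=0$ if and only if $e^{ij\phi}=1$ for all $j$ with $\kappa_j>0$, that is, if and only if $q\phi\in2\pi\mathbb Z$, where $q$ is the greatest common divisor of these $j$. In particular $A$ has finitely many zeros, and $\nu(\{A\ne0\})=D\int|A|^{-2}\,d\phi$. From $\min(2,t)\le\sqrt{2t}$ we get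
\[
|A(\phi)|\le E\min(2,I|\phi|)\le(2|\phi|)^{1/2}E\,I^{1/2},
\]
so $\int|A|^{-2}d\phi$ diverges at $0$. As $\nu$ is finite, $D=0$, and $\nu$ is carried by $\{q\phi\in2\pi\mathbb Z\}$. Therefore
\[
\int\bigl|\mathbf 1[z_{t+q}=a]-\mathbf 1[z_t=a]\bigr|^2dQ=2\Gamma(0)-\Gamma(q)-\Gamma(-q)=\int|e^{iq\phi}-1|^2d\nu=0
\]
for all $t$ and all letters $a$.
\end{proof}

\section{Short cycles have many usable roots}\label{sec:count}

\subsection*{Conventions}
From now on $\varepsilon\in(0,\frac1{10})$ is fixed, and we consider only maximal decompositions that satisfy \eqref{eq:big}. The symbols $\mathbf P,\mathbf E$ refer to the uniform distribution on $\mathcal W$. The letter $C$ denotes constants that depend only on $m$ and $\varepsilon$ and may change from line to line; ``$n$ large'' and $o(1)$ are uniform over the decompositions considered. We use two counting facts. With $H(\alpha)=-\alpha\log_2\alpha-(1-\alpha)\log_2(1-\alpha)$ and $\alpha\le\frac12$, a set of size $\ell$ has at most $2^{H(\alpha)\ell}\le m^{H(\alpha)\ell}$ subsets of size at most $\alpha\ell$. A word $z_0\cdots z_{k-1}$ \emph{has period}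 $d$ if $z_i=z_{i+d}$ for $0\le i<k-d$; such a word is determined by $d$ and its first $d$ letters, so
\begin{equation}\label{eq:fewperiodic}
\#\{\text{words of length $k$ with a period}\le D\}\le\sum_{d\le D}m^d\le2m^D .
\end{equation}

\subsection*{Scales}
We study short cycles with $\sigma$ in a dyadic range $[T,2T)$. A vertex $w$ of such a cycle repeats itself: $w_i=w_{i+\ell}$ for $0\le i<\sigma$. We cut an initial part of this repeated prefix into $N+1$ windows of length $h$, to which the bijections $\tau$ will be applied. Put $\mu=\varepsilon/200$ and $J=400$, choose $\eta\in(0,\frac12)$ with $H(\eta)+\eta\le\varepsilon/30$, and for a power of two $T$ let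
\[
N=\lfloor T^{1/20}\rfloor,\qquad h=\Bigl\lfloor\frac{\varepsilon T}{4(N+1)}\Bigr\rfloor,\qquad L=(N+1)h\le\frac{\varepsilon T}4 .
\]
Both $N$ and $h$ tend to infinity with $T$, so there is a power of two $T_0=T_0(\varepsilon)$ such that for $T\ge T_0$
\begin{enumerate}
\item[(a)] $\mu h\ge1$, $L\ge4$ and $H(2/L)\le\varepsilon/100$;
\item[(b)] $1+h+2N\le\mu Nh$;
\item[(c)] $\mu N\ge8J$, whence $\mu N-J\ge\mu N/2$ and $\mu N>3J+1$.
\end{enumerate}
From $\lfloor t\rfloor\ge t/2$ for $t\ge1$ we also have
\begin{enumerate}
\item[(d)] $N\ge\frac12T^{1/20}$, \ $T/h\le8(N+1)/\varepsilon$, \ $\lfloor\mu h\rfloor\ge\mu h/2$.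
\end{enumerate}
A word of length $h$ is \emph{flat} if it has a period $d$ with $1\le d\le\mu h$, and \emph{rough} otherwise. A rough window cannot be slid along itself by a small amount. The first consequence is that $\pi$ can imitate $\rho$ across a rough window only on a cycle with a large slip.

\begin{lemma}\label{lem:inert}
Let $w\in\mathcal W$ and $i+h\le n$. If $\tau_{i,h}(w)=w$ and $w_i\cdots w_{i+h-1}$ is rough, then $|s(\rho^tw)|>\mu h$ for $i\le t<i+h$.
\end{lemma}

\begin{proof}
Let $v=\rho^iw\in\mathcal W$ have sequence $x$, cycle length $\ell$ and slip $s$. The hypothesis says $\pi^hv=\rho^hv$; comparing the last $h$ letters gives $x_{n+j}=v_j$ for $0\le j<h$. Hence $\pi^jv=\rho^jv$ for $0\le j\le h$, so the words $\rho^tw$ in question lie on the cycle of $v$ and have slip $s$. Moreover $v_j=x_{n+j}=x_{n+j-\ell}=x_{j-s}$ for $0\le j<h$. Suppose $|s|\le\mu h$; recall $s\ne0$. If $s>0$, then $v_j=v_{j-s}$ for $s\le j<h$. If $s<0$, then $v_j=v_{j+|s|}$ for $0\le j<h-|s|$. Either way $v_0\cdots v_{h-1}=w_i\cdots w_{i+h-1}$ has period $|s|$ and is flat, a contradiction.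
\end{proof}

\subsection*{Roots}
A short cycle is \emph{regular} if $\ell\ge\varepsilon n/2$. There are at most $\sum_{\ell<\varepsilon n/2}m^\ell\le2m^{\varepsilon n/2}$ irregular short cycles, which is negligible against $Z\ge m^{\varepsilon n}$. For a power of two $T$ with $T_0\le T<n$ let $\mathcal S_T$ be the set of regular short cycles with $T\le\sigma<2T$, let $V_T$ be the set of their vertices, and let $e_T=|V_T|/Z$. Every regular short cycle with $\sigma\ge T_0$ lies in some $\mathcal S_T$. For $T<n$, $\sigma\ge T$ and $\ell\ge\varepsilon n/2$ we have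
\begin{equation}\label{eq:room}
L\le\sigma,\qquad L\le\varepsilon n/4\le\ell/2\le\ell-1,
\end{equation}
the last inequality because $L\ge4$.

Let $c\in\mathcal S_T$, and view its sequence $x$ as a function on $\mathbb Z_\ell$. Since $n=\ell+\sigma$, the switches are the $t$ with $x_{t+\sigma}\ne x_t$; there is at least one. A \emph{root} is an $r\in\mathbb Z_\ell$ such that $r-1$ is a switch. The root is \emph{usable} if at least $\mu N$ of the $N$ words $x_{r+kh}\cdots x_{r+(k+1)h-1}$, $1\le k\le N$, are rough. The vertices that start at usable roots are those that the next section can handle: the switch marks the starting point, and roughness marks the value of $\sigma$. A cycle with few usable roots can be described by little more than $\gcd(n,\ell)$ letters, so there are few such cycles.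

\begin{lemma}\label{lem:count}
At most $n\,m^{g_n+\varepsilon n/10}$ cycles in $\mathcal S_T$ have fewer than $\eta\ell$ usable roots.
\end{lemma}

\begin{proof}
Fix $\ell$, hence $\sigma=n-\ell$. For a cycle of length $\ell$ as in the statement, choose a base vertex, with sequence $x$, and record three kinds of data.

\emph{Switches with usable root.} Record the set $A$ of switches $t$ such that $t+1$ is usable, and the letters $x_t$ for $t\in A$. As $|A|<\eta\ell$, there are at most $m^{(H(\eta)+\eta)\ell}\le m^{\varepsilon\ell/30}$ choices.

\emph{The other switches.} Cover them greedily by arcs of length $L+1$: let $t_1$ be the least switch outside $A$ in $[0,\ell)$, let $t_2$ be the least one in $[t_1+L+1,\ell)$, and so on. There are at most $\ell/L+1\le2\ell/L$ points $t_i$, and the arcs $[t_i,t_i+L+1)$, read modulo $\ell$, contain all switches outside $A$. Record the set of the $t_i$ (at most $m^{H(2/L)\ell}\le m^{\varepsilon\ell/100}$ choices) and the letters of $x$ on each arc. An arc consists of $1+h$ initial letters followed by the $N$ windows in the definition of usability for the root $t_i+1$,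 of which fewer than $\mu N$ are rough. There are at most $2^N$ ways to say which windows are flat, at most $2m^{\mu h}$ choices for each flat window by \eqref{eq:fewperiodic}, and at most $m^{\mu Nh}$ choices for all rough windows together. By (b), the logarithm to base $m$ of the number of choices per arc is at most $1+h+N+N(1+\mu h)+\mu Nh\le3\mu Nh$. Over all arcs it is at most $\frac{2\ell}L\cdot3\mu Nh\le6\mu\ell=3\varepsilon\ell/100$.

\emph{One letter per orbit.} Record $x$ at one fixed representative of each orbit of $t\mapsto t+\sigma$ on $\mathbb Z_\ell$. There are $\gcd(\sigma,\ell)=\gcd(n,\ell)$ orbits. This divisor of $n$ is not $n$, since $\ell<n$. It is not $n/2$, since then $\ell=n/2$ would divide $n$ and the cycle would be pure. So it is at most $n/3$, hence at most $g_n$.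

These data determine $x$. Start at a representative and move along its orbit from $t+\sigma$ to $t$. If $t$ lies in $A$ or in an arc, $x_t$ is recorded; otherwise $t$ is not a switch and $x_t=x_{t+\sigma}$. The number of choices is at most $m^{g_n+(1/30+1/100+3/100)\varepsilon\ell}\le m^{g_n+\varepsilon n/10}$. Sum over $\ell<n$.
\end{proof}

\section{Large negative slips are rare}\label{sec:tail}

There are roughly $Z/n$ non-pure cycles, so the normalized total of the negative slips is
\[
M=\frac nZ\sum_{c\ \text{short}}\sigma_c .
\]
By the balance inequality, $M$ controls both tails of $s$: for $0<\xi\le n$,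
\begin{equation}\label{eq:markov}
\mathbf P(s>\xi)\le\frac{2M}\xi,\qquad\mathbf P(s<-\xi)\le\frac M\xi .
\end{equation}
Indeed, a long cycle with $s_c>\xi$ has $n+s_c\le(2n/\xi)s_c$ vertices, so $\mathbf P(s>\xi)\le\frac{2n}{\xi Z}\sum_{\text{long}}s_c\le2M/\xi$ by \eqref{eq:balance}; and a short cycle with $\sigma_c>\xi$ has at most $n\le n\sigma_c/\xi$ vertices.

We do not yet know that $M$ is bounded. The next lemma improves the bound $e_T\le CM/T$ from \eqref{eq:markov} by almost a factor $T$, which allows $M$ to be bounded in terms of a small multiple of itself. The mechanism is a dichotomy. Take a vertex $w$ that starts at a usable root and apply $\tau$ to its rough windows. If $\tau$ typically changes them, then $J$ successive changes produce about $N^J$ different elements of $\mathcal W$ from each $w$, and there is no room for many $w$. If $\tau$ typically fixes them, then by Lemma~\ref{lem:inert} about $Nh\approx T$ rotations of $w$ have slip larger than $\mu h$, which is rare by \eqref{eq:markov}.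

\begin{lemma}\label{lem:boot}
For every power of two $T\in[T_0,n)$,
\[
e_T\le C\bigl(T^{-19}+T^{-37/20}M\bigr)+\delta_n,\qquad\delta_n=n^2m^{-\varepsilon n/2}.
\]
\end{lemma}

\begin{proof}
Let $R_T\subset\mathcal W$ be the set of vertices $x_r\cdots x_{r+n-1}$, where $x$ is the sequence of a cycle in $\mathcal S_T$ and $r$ is a usable root; different roots give different vertices. Cycles with at least $\eta\ell$ usable roots have at most $|R_T|/\eta$ vertices in total, and the others at most $n\cdot n\,m^{g_n+\varepsilon n/10}\le\delta_nZ$ by Lemma~\ref{lem:count} and \eqref{eq:big}. So $e_T\le\eta^{-1}|R_T|/Z+\delta_n$, and it remains to bound $|R_T|/Z$.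

\emph{The levels $F_j$.} After a change by $\tau$ we lose track of the cycle of the word, so we describe what is needed by properties of the word alone (Figure~\ref{fig:word}). For $j\ge0$ let $F_j$ be the set of pairs $(w,\sigma)$ with $w\in\mathcal W$, $T\le\sigma<2T$ and $\ell:=n-\sigma\ge\varepsilon n/2$ such that
\begin{enumerate}
\item[(F1)] $w_{n-1}\ne w_{\ell-1}$;
\item[(F2)] the set $K=K(w,\sigma)$ of those $k\in\{0,\dots,N\}$ for which $w_i\ne w_{i+\ell}$ for some $i\in[kh,(k+1)h)$ satisfies $0\notin K$ and $|K|=j$;
\item[(F3)] at least $\mu N$ of the words $w_{\ell+kh}\cdots w_{\ell+(k+1)h-1}$, $1\le k\le N$, are rough.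
\end{enumerate}
We call $[kh,(k+1)h)$ the $k$th \emph{window} and its translate by $\ell$ the $k$th \emph{copy}. By \eqref{eq:room} the copies lie in $[\ell,n)$, and all windows lie in $[0,L)$, which contains neither $\ell-1$ nor $n-1$ and meets no copy. Trivially $|F_j|\le TZ$. If $w\in R_T$ comes from a cycle with slip $-\sigma$ and root $r$, then $(w,\sigma)\in F_0$: we have $w_{n-1}=x_{r-1+\sigma}\ne x_{r-1}=w_{\ell-1}$, next $w_i=w_{i+\ell}$ for $0\le i<\sigma$, and (F3) is usability. So $|F_0|\ge|R_T|$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.52cm,y=0.52cm]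
\fill[gray!50] (12.5,0) rectangle (13,1);
\fill[gray!50] (21.5,0) rectangle (22,1);
\draw (0,0) rectangle (22,1);
\foreach \k in {0,1,2,3,4}{
  \draw (\k,0) rectangle ++(1,1);
  \node at (\k+0.5,0.5) {\small $\k$};
  \draw (\k+13,0) rectangle ++(1,1);
  \node at (\k+13.5,0.5) {\small $\k'$};
}
\node[above] at (0,1) {\small $0$};
\node[above] at (5,1) {\small $L$};
\node[above] at (13,1) {\small $\ell$};
\node[above] at (18,1) {\small $\ell+L$};
\node[above] at (22,1) {\small $n$};
\draw[<->] (0.5,-0.1) to[out=-25,in=-155] node[below] {\small $=$} (13.5,-0.1);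
\draw[<->] (12.75,-0.1) to[out=-35,in=-145] node[below] {\small $\neq$} (21.75,-0.1);
\end{tikzpicture}
\caption{A word $w$ of length $n=\ell+\sigma$ with $(w,\sigma)\in F_j$, drawn for $N=4$. The prefix of length $L$ is cut into windows $0,\dots,N$ of length $h$, whose translates by $\ell$ are the copies $0',\dots,N'$. Window $0$ equals its copy, exactly $j$ windows differ from their copies, many copies are rough, and the shaded letters at positions $\ell-1$ and $n-1$ differ.}\label{fig:word}
\end{figure}

\emph{Moving up one level.} Let $(w,\sigma)\in F_j$ with $j<J$, and let $G$ be the set of $k\in\{1,\dots,N\}\setminus K$ whose copy is rough. Then $|G|\ge\mu N-J\ge\mu N/2$, and for $k\in G$ the $k$th window of $w$ equals its copy and is rough. Let $w'=\tau_{kh,h}(w)\in\mathcal W$. Call $k\in G$ \emph{inert} if $w'=w$ and \emph{active} otherwise. Only the $k$th window can change, so (F1), (F3) and the status of all other windows are unaffected; for active $k$ the window now differs from its copy. Thus $(w',\sigma)\in F_{j+1}$ with $K(w',\sigma)=K\cup\{k\}$. An element of $F_{j+1}$ arises in this way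 at most $j+1$ times, because $k\in K(w',\sigma)$ and $\tau_{kh,h}$ is injective. Let $F_j^{\mathrm{in}}$ be the set of pairs in $F_j$ for which at least half of $G$ is inert. Each pair in $F_j\setminus F_j^{\mathrm{in}}$ has at least $\mu N/4$ active $k$. Hence
\begin{equation}\label{eq:grow}
|F_j^{\mathrm{in}}|\le\tfrac12|F_j|\quad\Longrightarrow\quad|F_{j+1}|\ge\frac{\mu N}{8(j+1)}\,|F_j| .
\end{equation}

\emph{Case 1: $|F_j^{\mathrm{in}}|\le\frac12|F_j|$ for all $j<J$.} Then $|R_T|(\mu N/8J)^J\le|F_J|\le TZ$, so $|R_T|/Z\le CTN^{-400}\le CT^{-19}$ by (d).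

\emph{Case 2: $|F_j^{\mathrm{in}}|>\frac12|F_j|$ for some $j<J$.} Take the least such $j$. The factors in \eqref{eq:grow} are at least $1$ by (c), so $|F_j|\ge|F_0|\ge|R_T|$. A pair $(w,\sigma)\in F_j^{\mathrm{in}}$ has at least $\mu N/4$ inert $k$, and by Lemma~\ref{lem:inert} every $t$ in an inert window has $|s(\rho^tw)|>\mu h$. So there are at least $\frac18\mu Nh|R_T|$ triples $(w,\sigma,t)$ with $(w,\sigma)\in F_j$, $t\in[0,L)$ and $|s(\rho^tw)|>\mu h$.

\emph{Claim: each $v\in\mathcal W$ equals $\rho^tw$ for at most $CN^2$ triples.} Given $v$, a triple is determined by $(\sigma,t)\in[T,2T)\times[0,L)$. Cover this rectangle by square cells of side $\lfloor\mu h\rfloor$; by (d) there are at most $\bigl(\frac{2T}{\mu h}+1\bigr)\bigl(\frac{2L}{\mu h}+1\bigr)\le CN^2$ cells. We show that a cell contains at most one pair. Suppose $(\sigma_1,t_1)\ne(\sigma_2,t_2)$ lie in one cell, so that $|\sigma_1-\sigma_2|$ and $|t_1-t_2|$ are less than $\mu h<h$. Let $\hat v$ be the $n$-periodic extension of $v$. For $\alpha=1,2$ let $w^{(\alpha)}=\rho^{-t_\alpha}v$, so $w^{(\alpha)}_i=\hat v_{i-t_\alpha}$, and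 let $K_\alpha=K(w^{(\alpha)},\sigma_\alpha)$, so $|K_\alpha|=j<J$.

Suppose first $\sigma_1=\sigma_2=n-\ell$ and, say, $t_1>t_2$. Condition (F1) for the second pair reads $\hat v_{-1-t_2}\ne\hat v_{\ell-1-t_2}$. With $i=t_1-t_2-1\in[0,h)$ this is $w^{(1)}_i\ne w^{(1)}_{i+\ell}$, which contradicts $0\notin K_1$.

Suppose now $d=|\sigma_1-\sigma_2|\ge1$. In the coordinates of $\hat v$ the windows of pair $\alpha$ are $B^{(\alpha)}_k=[kh-t_\alpha,(k+1)h-t_\alpha)$, and for $k\notin K_\alpha$ we have $\hat v_z=\hat v_{z+n-\sigma_\alpha}=\hat v_{z-\sigma_\alpha}$ on $B_k^{(\alpha)}$. Let $k\in\{1,\dots,N\}\setminus K_1$ be such that $B^{(1)}_k$ is contained in $[-t_2,L-t_2)$ and is disjoint from the $B^{(2)}_{k'}$ with $k'\in K_2$. Then $\hat v_{z-\sigma_1}=\hat v_z=\hat v_{z-\sigma_2}$ for $z\in B^{(1)}_k$. With $u_z=\hat v_{z-\sigma_1}$ this reads $u_z=u_{z+\sigma_1-\sigma_2}$ on $B_k^{(1)}$, so $(u_z)_{z\in B_k^{(1)}}$ has period $d\le\mu h$. This word is the $k$th copy for the first pair, which is therefore flat. The indices $k$ not covered by this argument number at most $J$ for $K_1$, one for the containment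 (as $|t_1-t_2|<h$, it holds for $1\le k\le N-1$), and $2J$ for disjointness (an interval of length $h$ meets at most two of the $B^{(1)}_k$). So at most $3J+1<\mu N$ copies are rough, contradicting (F3). This proves the claim.

It follows that $\frac18\mu Nh|R_T|\le CN^2Z\,\mathbf P(|s|>\mu h)$. By \eqref{eq:markov} and (d),
\[
\frac{|R_T|}Z\le\frac{CN}h\cdot\frac{3M}{\mu h}\le\frac{CN^3}{T^2}\,M\le CT^{-37/20}M.\qedhere
\]
\end{proof}

The values $\frac1{20}$ and $400$ are generous. The argument needs $N$ small enough that $N^3T^{-2}$ decays faster than $T^{-3/2}$, and then $J$ large enough that $TN^{-J}$ does too.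

\begin{proposition}\label{prop:tail}
There is a constant $M_0=M_0(m,\varepsilon)$ such that for $n$ large
\begin{enumerate}
\item[(i)] $M\le M_0$;
\item[(ii)] $\frac nZ\sum_{c\ \mathrm{short},\,\sigma_c\ge\xi}\sigma_c\le C\xi^{-17/20}+o(1)$ for all $\xi\ge2T_0$, with $o(1)$ uniform in $\xi$;
\item[(iii)] $\mathbf E\bigl[(s^-)^{3/2}\bigr]\le C$.
\end{enumerate}
\end{proposition}

\begin{proof}
All sums over $T$ run over powers of two less than $n$. A cycle in $\mathcal S_T$ has at least $\varepsilon n/2$ vertices, so
\[
\frac nZ\sum_{c\in\mathcal S_T}\sigma_c\le\frac nZ\cdot2T\cdot\frac{|V_T|}{\varepsilon n/2}=\frac4\varepsilon\,Te_T .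
\]
The irregular short cycles contribute at most $\frac nZ\cdot n\cdot2m^{\varepsilon n/2}=o(1)$ to $M$, and $\sum_TT\delta_n\le2n\delta_n=o(1)$.

(i) Let $T_1\ge T_0$ be a power of two, to be fixed, and let $n\ge2T_1$. Short cycles with $\sigma<T_1$ have $\ell\ge n/2$, so there are at most $2Z/n$ of them, and they contribute at most $2T_1$ to $M$. By Lemma~\ref{lem:boot}, summing geometric series,
\[
M\le2T_1+C\sum_{T\ge T_1}\bigl(T^{-18}+T^{-17/20}M\bigr)+o(1)\le2T_1+C+CT_1^{-17/20}M+o(1).
\]
Choose $T_1$ with $CT_1^{-17/20}\le\frac12$ and subtract $M/2$, which is finite.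

(ii) Now $e_T\le CT^{-37/20}+\delta_n$. A short cycle with $\sigma\ge\xi\ge2T_0$ is irregular or lies in some $\mathcal S_T$ with $T>\xi/2$, and $\sum_{T>\xi/2}T^{-17/20}\le C\xi^{-17/20}$.

(iii) Splitting into $\sigma<T_0$, the classes $\mathcal S_T$ and the irregular cycles,
\[
\mathbf E\bigl[(s^-)^{3/2}\bigr]\le T_0^{3/2}+\sum_{T\ge T_0}(2T)^{3/2}e_T+n^{3/2}\cdot\frac{n\cdot2m^{\varepsilon n/2}}Z .
\]
Here $\sum_TT^{3/2-37/20}=\sum_TT^{-7/20}\le C$, $\sum_TT^{3/2}\delta_n\le2n^{3/2}\delta_n=o(1)$, and the last term is $o(1)$.
\end{proof}

\section{The limit}\label{sec:limit}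

Suppose that \eqref{eq:big} holds for infinitely many $n$, and fix one such maximal decomposition for each of them. Let $v$ be uniform in $\mathcal W$, with $x,y,s$ as in Section~\ref{sec:idea}, and let $S$ be the shift, $(Sz)_i=z_{i+1}$.

\subsection*{The density of aperiodic windows}
The limit of $x$ sees $v$ only near the origin. For the reweighting announced in point (4) we must also carry along a global quantity, the proportion of positions at which $v$ does not look periodic. For $1\le d<r$ and a word or sequence $z$ let $\chi_{d,r}(z)=1$ if $z_0\cdots z_{r-1}$ has no period in $\{1,\dots,d\}$, and $\chi_{d,r}(z)=0$ otherwise. For $v\in\Sigma^n$ let $\bar\chi_{d,r}(v)=\frac1n\sum_{i<n}\chi_{d,r}(\rho^iv)$ if $n\ge r$, and $\bar\chi_{d,r}(v)=0$ if $n<r$. Put $\gamma=\varepsilon/8$ and $r_0(d)=16(d+2)/\varepsilon$.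

\begin{lemma}\label{lem:density}
Let $r\ge r_0(d)$. For $n$ large, depending on $d$ and $r$, at most $m^{\varepsilon n/4}$ words $v\in\Sigma^n$ have $\bar\chi_{d,r}(v)<\gamma$. In particular $\mathbf P(\bar\chi_{d,r}<\gamma)\to0$.
\end{lemma}

\begin{proof}
For an offset $o\in[0,r)$ cut $v$ into the blocks of length $r$ that start at $o,o+r,\dots$ and lie in $[0,n)$; there are at most $n/r$ of them, and at most $2r$ letters are left over. Summed over $o$, fewer than $\gamma n$ blocks have $\chi_{d,r}=1$, so for some $o$ fewer than $\gamma n/r$ do. Record $o$, which blocks these are, their letters, the other blocks (at most $2m^d$ choices each, by \eqref{eq:fewperiodic}), and the leftover letters. The logarithm to base $m$ of the number of choices is at most $\log_2r+\frac nr+\gamma n+\frac nr(d+1)+2r\le\frac{\varepsilon n}8+\frac{\varepsilon n}{16}+2r+\log_2r\le\frac{\varepsilon n}4$. The last claim follows from $Z\ge m^{\varepsilon n}$.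
\end{proof}

\subsection*{The limit law}
The random element $(x,y,s,(\bar\chi_{d,r}(v))_{d<r})$ takes values in the complete separable metric space $\Sigma^{\mathbb Z}\times\Sigma^{\mathbb Z}\times\mathbb Z\times[0,1]^{\{(d,r):\,1\le d<r\}}$, in which all factors but $\mathbb Z$ are compact. By \eqref{eq:markov} and Proposition~\ref{prop:tail}, $\mathbf P(|s|>\xi)\le3M_0/\xi$ for large $n\ge\xi$, so the laws are tight, and by Prokhorov's theorem they converge weakly along a subsequence. We keep only this subsequence. The limit is written $(x,y,s,\theta)$ with $\theta=(\theta_{d,r})$, and $\mathbb P,\mathbb E$ refer to it. Recall that weak convergence gives $\mathbb P(F)\ge\limsup\mathbf P(F)$ for closed sets $F$, and $\mathbb E[\psi]\le\liminf\mathbf E[\psi]$ for continuous $\psi\ge0$.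

\begin{lemma}\label{lem:limit}
The limit has the following properties.
\begin{enumerate}
\item[(i)] Almost surely $s\ne0$, $y_i=x_i$ for $i\ge0$, $y_i=x_{i-s}$ for $i<0$, and $\gamma\le\theta_{d,r}\le1$ for $r\ge r_0(d)$.
\item[(ii)] $\mathbb E[(s^-)^{3/2}]<\infty$ and $\mathbb E[s^+]\le2M_0$.
\item[(iii)] $(Sx,s,\theta)$ has the law of $(x,s,\theta)$, and $(Sy,\theta)$ has the law of $(y,\theta)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For fixed $i,d,r$ each condition defines a closed set whose probability tends to $1$, by \eqref{eq:xy} and Lemma~\ref{lem:density}.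

(ii) The first bound follows from Proposition~\ref{prop:tail}(iii). For the second fix $B>0$. Long cycles with $s_c\le n$ have at most $2n$ vertices, so by \eqref{eq:balance} and \eqref{eq:markov}
\[
\mathbf E[s^+\wedge B]\le\frac{2n}Z\sum_{c\ \text{long}}s_c+B\,\mathbf P(s>n)\le2M+\frac{2MB}n .
\]
Let $n\to\infty$ and then $B\to\infty$.

(iii) The map $\pi$ preserves the uniform law on $\mathcal W$, shifts $x$ and fixes $s$, so $(Sx,s,\bar\chi(\pi v))$ has the law of $(x,s,\bar\chi(v))$. The words $\pi v$ and $\rho v$ differ in at most one letter, which lies in $r$ cyclic windows, and $\bar\chi_{d,r}(\rho v)=\bar\chi_{d,r}(v)$; so $|\bar\chi_{d,r}(\pi v)-\bar\chi_{d,r}(v)|\le r/n\to0$. Hence $(Sx,s,\bar\chi(v))$ and $(x,s,\bar\chi(v))$ have the same limit law. The map $\rho$ preserves the uniform law, shifts $y$ and fixes $\bar\chi$, which gives the second statement.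
\end{proof}

\subsection*{Conditioning on the empirical measure}
A \emph{cylinder function} on $\Sigma^{\mathbb Z}$ is a function of finitely many coordinates. For $z\in\Sigma^{\mathbb Z}$ let $Q_z$ be the weak limit of $\frac1k\sum_{i<k}\delta_{S^iz}$ as $k\to\infty$, if it exists. Then $Q_z$ is shift-invariant and $Q_{Sz}=Q_z$. Moreover $Q_z$ depends only on $z_0z_1\cdots$, because for a cylinder function $f$ and large $i$ the value $f(S^iz)$ does. By Birkhoff's ergodic theorem, for a stationary sequence $z$ and bounded measurable $f$ the averages $\frac1k\sum_{i<k}f(S^iz)$ converge almost surely. Applying this to the countably many indicators of cylinder sets, whose span is dense in the continuous functions on the compact space $\Sigma^{\mathbb Z}$, we see that $Q:=Q_x$ exists almost surely. By Lemma~\ref{lem:limit}(i), $Q=Q_y$. Write $Q(f)=\int f\,dQ$.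

For every cylinder function $f$, almost surely,
\begin{equation}\label{eq:cond}
\mathbb E[f(x)\mid Q,s,\theta]=Q(f),\qquad\mathbb E[f(y)\mid Q,\theta]=Q(f).
\end{equation}
Indeed, for bounded measurable $\psi$, Lemma~\ref{lem:limit}(iii) and $Q_{Sx}=Q_x$ give
\[
\mathbb E[f(x)\,\psi(Q,s,\theta)]=\mathbb E\Bigl[\frac1k\sum_{i<k}f(S^ix)\,\psi(Q,s,\theta)\Bigr]\longrightarrow\mathbb E[Q(f)\,\psi(Q,s,\theta)]
\]
by dominated convergence. The same computation with $(y,\theta)$ in place of $(x,s,\theta)$ gives the second identity. The first right-hand side in \eqref{eq:cond} does not involve $s$: given $(Q,\theta)$, the slip is independent of $x$. The two identities differ in their conditioning because $s$ is constant along $\pi$-orbits but not along $\rho$-orbits.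

Call a shift-invariant measure \emph{periodic} if for some $q\ge1$ it is carried by $\{z:z_{t+q}=z_t\text{ for all }t\}$; its \emph{period} is the least such $q$. Let $\mathcal A$ be the event that $Q$ is not periodic.

\begin{lemma}\label{lem:drift}
Almost surely on $\mathcal A$, $\ \mathbb E[s\mid Q,\theta]>0$.
\end{lemma}

\begin{proof}
Let $\lambda_j=\mathbb P(s=j\mid Q,\theta)$. Almost surely this is a probability on $\mathbb Z\setminus\{0\}$, and the two moment conditions of Lemma~\ref{lem:renewal} hold by Lemma~\ref{lem:limit}(ii). Fix a letter $a$, let $\Pi(k)=Q(z_0=a,z_k=a)$, and let $k\ge1$. Since $y_{-1}=x_{-1-s}$ and $y_{k-1}=x_{k-1}$, the two parts of \eqref{eq:cond} and the shift-invariance of $Q$ give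
\begin{align*}
\Pi(k)&=\mathbb P(y_{-1}=a,\,y_{k-1}=a\mid Q,\theta)=\sum_j\mathbb P(s=j,\,x_{-1-j}=a,\,x_{k-1}=a\mid Q,\theta)\\
&=\sum_j\mathbb E\bigl[\mathbf 1[s=j]\,\Pi(k+j)\mid Q,\theta\bigr]=\sum_j\lambda_j\,\Pi(k+j).
\end{align*}
Subtracting $Q(z_0=a)^2$ gives \eqref{eq:harm}. By Lemma~\ref{lem:renewal}, $Q$ is periodic whenever $\sum_jj\lambda_j\le0$.
\end{proof}

\begin{lemma}\label{lem:entropy}
$\mathbb P(\mathcal A)>0$, and hence $\Delta:=\mathbb E[s\,\mathbf 1_{\mathcal A}]>0$.
\end{lemma}

\begin{proof}
Let $\mathcal H(Y)=-\sum_u\Pr(Y=u)\log_m\Pr(Y=u)$ be the entropy of a random variable with finitely many values. It is subadditive, $\mathcal H(Y,Y')\le\mathcal H(Y)+\mathcal H(Y')$; it is at most $\log_m$ of the number of values, with equality for the uniform law; and for a set $B$ of values, $\mathcal H(Y)\le1+\log_m|B|+\Pr(Y\notin B)\log_m|B^c|$. For finite $n$ the sequence $y$ is stationary, and $y_0\cdots y_{n-1}$ is covered by $\lceil n/k\rceil$ windows of length $k$, so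
\[
\varepsilon n\le\log_mZ=\mathcal H(y_0\cdots y_{n-1})\le\lceil n/k\rceil\,\mathcal H(y_0\cdots y_{k-1}).
\]
Entropy is continuous in the law of $y_0\cdots y_{k-1}$, so $\mathcal H(y_0\cdots y_{k-1})\ge\varepsilon k$ in the limit, for every $k$.

Suppose $Q$ is almost surely periodic, and choose $q$ such that its period is at most $q$ with probability at least $1-\varepsilon/4$. By \eqref{eq:cond}, on the event that $Q$ has period $p$ we have $\mathbb P(y_{t+p}\ne y_t\mid Q,\theta)=0$ for all $t$. So with probability at least $1-\varepsilon/4$ the word $y_0\cdots y_{k-1}$ has a period at most $q$, and there are at most $2m^q$ such words. Then $\mathcal H(y_0\cdots y_{k-1})\le2+q+\varepsilon k/4<\varepsilon k$ for large $k$, a contradiction. Finally $\Delta=\mathbb E\bigl[\mathbb E[s\mid Q,\theta]\mathbf 1_{\mathcal A}\bigr]>0$ by Lemma~\ref{lem:drift}.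
\end{proof}

\subsection*{The weighted balance inequality}
An inequality $\mathbb E[s]\le0$ would not contradict $\Delta>0$, since $s$ could be negative on average where $Q$ is periodic. But the slip is a property of the whole cycle, and by Lemma~\ref{lem:density} almost every cycle has a positive proportion of vertices that begin with an aperiodic window. So in \eqref{eq:balance} the term $s_c$ may be spread over these vertices only; the factor $1/\theta_{d,r}$ restores the total weight of the cycle.

\begin{lemma}\label{lem:weighted}
For $r\ge r_0(d)$, $\ \mathbb E\bigl[s\,\chi_{d,r}(x)/\theta_{d,r}\bigr]\le0$.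
\end{lemma}

\begin{proof}
Fix $d,r$, drop them from the notation, and let $n$ be large. For a non-pure cycle $c$ let $\chi_c=\frac1\ell\sum_{v\in c}\chi(v)$. If $v\in c$ has sequence $x$, then $\ell\chi_c=\sum_{i<\ell}\chi(S^ix)$ differs from $\sum_{i<n}\chi(S^ix)$ by at most $|s|$, and $\chi(S^ix)=\chi(\rho^iv)$ for $0\le i\le n-r$. Hence $|n\bar\chi(v)-\ell\chi_c|\le r+|s|$, and as $|\ell-n|\chi_c\le|s|$,
\begin{equation}\label{eq:chiclose}
|\bar\chi(v)-\chi_c|\le(r+2|s|)/n .
\end{equation}
Call $c$ \emph{good} if $|s_c|\le\gamma n/8$ and $\chi_c\ge\gamma/2$, and \emph{bad} otherwise. If $|s_c|\le\gamma n/8$ but $\chi_c<\gamma/2$, then $\bar\chi(v)<\gamma/2+\gamma/4+r/n<\gamma$ for all $v\in c$, so by Lemma~\ref{lem:density} there are at most $m^{\varepsilon n/4}$ such cycles. By \eqref{eq:balance}, $\sum_{\text{good}}s_c\le-\sum_{\text{bad}}s_c\le\sum_{\text{bad, short}}\sigma_c$, so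
\[
\frac nZ\sum_{c\ \text{good}}s_c\le\frac nZ\sum_{c\ \text{short},\,\sigma_c>\gamma n/8}\sigma_c+\frac{n^2m^{\varepsilon n/4}}Z=o(1)
\]
by Proposition~\ref{prop:tail}(ii) with $\xi=\gamma n/8$. For $v\in c$ let $f_n(v)=\chi(v)\,n/(\ell\chi_c)$ if $c$ is good and $f_n(v)=0$ otherwise. Then $\sum_{v\in c}f_n(v)=n$ for good $c$, so the left side equals $\mathbf E[sf_n]$, and $\limsup\mathbf E[sf_n]\le0$. Also $0\le f_n\le4/\gamma$, as $\ell\ge n/2$ for good $c$.

Fix $B$. On the event $\{|s|\le B,\ \bar\chi\ge\gamma\}$, \eqref{eq:chiclose} shows that $c$ is good for large $n$ and that $n/(\ell\chi_c)-1/\bar\chi(v)\to0$ uniformly. This event has probability at least $1-3M_0/B-o(1)$. So $f_n-\chi(x)/\max(\bar\chi,\gamma)\to0$ in probability. The second term is a continuous function of $(x,\bar\chi)$, hence $(s,f_n)$ converges in law to $(s,f)$ with $f=\chi(x)/\max(\theta,\gamma)=\chi(x)/\theta$. The variables $s^-f_n$ are bounded in $L^{3/2}$ by Proposition~\ref{prop:tail}(iii), hence uniformly integrable, and $\mathbf E[s^-f_n]\to\mathbb E[s^-f]$. For the positive part, $\mathbb E[s^+f]\le\liminf\mathbf E[s^+f_n]$.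 Subtracting, $\mathbb E[sf]\le\liminf\mathbf E[sf_n]\le0$.
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:rigid}]
Let $r\ge r_0(d)$. Conditioning first on $(Q,s,\theta)$, by \eqref{eq:cond}, and then on $(Q,\theta)$, we rewrite Lemma~\ref{lem:weighted} as
\[
\mathbb E\bigl[\theta_{d,r}^{-1}\,\mathbb E[s\mid Q,\theta]\,Q(\chi_{d,r})\bigr]\le0 .
\]
Let $\mathcal B_d$ be the event that $Q$ is periodic with period greater than $d$. If $Q$ is periodic with period at most $d$, then $Q(\chi_{d,r})=0$ and the integrand vanishes. On $\mathcal B_d$ the integrand is at least $-\gamma^{-1}\mathbb E[s^-\mid Q,\theta]$, since $\theta_{d,r}\ge\gamma$. On $\mathcal A$ it is at least $\mathbb E[s\mid Q,\theta]\,Q(\chi_{d,r})$, by Lemma~\ref{lem:drift} and $\theta_{d,r}\le1$. Undoing the conditioning on $\mathcal A$ by \eqref{eq:cond}, we obtain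
\begin{equation}\label{eq:final}
0\ \ge\ \mathbb E\bigl[s\,\chi_{d,r}(x)\,\mathbf 1_{\mathcal A}\bigr]-\gamma^{-1}\,\mathbb E\bigl[s^-\mathbf 1_{\mathcal B_d}\bigr].
\end{equation}
The events $\mathcal B_d$ decrease to the empty set and $\mathbb E[s^-]<\infty$, so we can fix $d$ with $\gamma^{-1}\mathbb E[s^-\mathbf 1_{\mathcal B_d}]<\Delta/4$. On $\mathcal A$ we have $\chi_{d,r}(x)\to1$ as $r\to\infty$. Otherwise some $p\le d$ is a period of $x_0\cdots x_{r-1}$ for infinitely many $r$, hence of $x_0x_1\cdots$; then $Q(z_{t+p}\ne z_t)$, the limiting frequency of the $i$ with $x_{i+t+p}\ne x_{i+t}$, vanishes for all $t$, and $Q$ is periodic. Since $\mathbb E|s|<\infty$, dominated convergence shows that the first term of \eqref{eq:final} tends to $\Delta$, so it exceeds $\Delta/2$ for large $r$. Then $0\ge\Delta/2-\Delta/4>0$, a contradiction.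

Thus for every $\varepsilon\in(0,\frac1{10})$ the inequality \eqref{eq:big} fails for all large $n$ and all maximal decompositions, which means $\omega(n)\le m^{g_n+o(n)}$. With Section~\ref{sec:lower} this proves Theorem~\ref{thm:rigid}, and with Section~\ref{sec:parity} Theorem~\ref{thm:paths}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{thesis}
\emph{On the $k$-Abelian Equivalence Relation of Finite Words},
\texttt{https://www.utupub.fi/\allowbreak bitstream/\allowbreak 10024/\allowbreak 147825/\allowbreak 1/\allowbreak TUCSDissertationsD241.pdf}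
\end{thebibliography}
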